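\title{Radon transforms vanishing on all lines that meet a convex domain}

\begin{abstract}
Let $D_0$ and $D$ be bounded convex domains in the plane with $\overline{D_0}\subset D$. We study functions supported in $\overline D$ whose integral over every line meeting $D_0$ is zero. It has been conjectured that there is always a smooth function of this kind whose support meets $D_0$. We show that this is false: for $D=(-1,1)^2$ and $D_0=\lambda D$ with $1/\sqrt2\le\lambda<1$ the only integrable function of this kind is $0$, and the constant $1/\sqrt2$ is sharp. For pairs that are symmetric about a common center, a nonzero integrable function exists exactly when an ellipse fits strictly between $D_0$ and $D$, and a nonzero distribution exists exactly when an ellipse fits weakly. We also treat a triangle and its homothetic copies. The proofs extend the direction of the lines to a complex variable in the unit disk and test the function against holomorphic exponential weights.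
\end{abstract}

\section{Introduction}\label{sec:intro}

For a continuous compactly supported function $f$ on $\mathbb R^2$ and a line $L\subset\mathbb R^2$, the Radon transform of $f$ at $L$ is
\[
Rf(L)=\int_L f\,ds ,
\]
where $ds$ is arc length on $L$. We ask whether a function can be present in a convex region and still have integral zero along every line through that region. The following conjecture is posed in \cite{slides}.

\begin{quote}
\textbf{Conjecture.} Let $D$ and $D_0$ be bounded convex domains in the plane with $\overline{D_0}\subset D$. Then there is a smooth function $f$ with $\operatorname{supp}f\subset\overline D$ and $\operatorname{supp}f\cap D_0\neq\emptyset$ such that $Rf(L)=0$ for every line $L$ that meets $D_0$.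
\end{quote}

For concentric disks the Conjecture holds: a radial function can be given any smooth radial Radon transform, in particular one that lives only on the lines close to the outer circle (Section~\ref{sec:existence}). The problem is affine invariant, and it becomes easier when $D_0$ shrinks or $D$ grows. So the Conjecture holds whenever an ellipse fits between $D_0$ and $D$. In general, write $\omega_\theta=(\cos\theta,\sin\theta)$, let $L(\theta,p)$ be the line $\{x:x\cdot\omega_\theta=p\}$, and put $Rf(\theta,p)=Rf(L(\theta,p))$. In each direction $\theta$ the lines that meet $\overline D$ and miss $D_0$ fill two intervals of values of $p$, and $Rf(\theta,\cdot)$ has to live on these two intervals. Different directions are tied together by the identities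
\[
\int Rf(\theta,p)\,p^j\,dp=\int f(x)\,(x\cdot\omega_\theta)^j\,dx ,\qquad j=0,1,2,\dots,
\]
which say that the $j$-th moment in $p$ is a homogeneous polynomial of degree $j$ in $\omega_\theta$. Nothing in these identities mentions ellipses, and there is room in every direction, so one would guess that ellipses are only a feature of the easiest construction. The results below show that, at least for symmetric pairs, ellipses are the whole truth.

Throughout, a \emph{domain} is a nonempty connected open set, $B$ is the open unit disk, and an \emph{ellipse} is an open elliptical region, that is, the image of $B$ under an invertible affine map. Functions may be complex valued. If $f\in L^1(\mathbb R^2)$ has compact support, then by Fubini's theorem, for every $\theta$, the integral $Rf(\theta,p)$ exists for almost every $p$.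

\begin{definition}\label{def:null}
A \emph{null function} for $(D,D_0)$ is a function $f\in L^1(\mathbb R^2)$ with $\operatorname{supp}f\subset\overline D$ such that, for every $\theta$, we have $Rf(\theta,p)=0$ for almost every $p$ for which $L(\theta,p)$ meets $D_0$.
\end{definition}

Every $f$ as in the Conjecture is a nonzero null function. Conversely, if a null function is continuous, then $Rf(\theta,\cdot)$ is continuous, so $Rf$ vanishes on every line that meets $D_0$; a smooth null function without zeros on $D_0$ is therefore a function as in the Conjecture.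

\begin{theorem}[the Conjecture is false]\label{thm:square}
Let $D=(-1,1)^2$ and $D_0=\lambda D$ with $0<\lambda<1$. If $\lambda\ge1/\sqrt2$, the only null function is $0$. If $\lambda<1/\sqrt2$, there is a null function $f\in C_c^\infty(\mathbb R^2)$ with $f\ne0$ everywhere on $D_0$.
\end{theorem}

The corners of the square play no role in the failure. If $D'\subset D$ and $D_0'\supset D_0$, then a null function for $(D',D_0')$ is one for $(D,D_0)$. Hence every pair with $0.8\,(-1,1)^2\subset D_0'$ and $\overline{D_0'}\subset D'\subset(-1,1)^2$ is a counterexample as well. The domains $D'=\{x_1^4+x_2^4<1\}$ and $D_0'=\{x_1^4+x_2^4<0.9\}$ form such a pair, because $2\cdot0.8^4<0.9$, and they have smooth strictly convex boundaries.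

The number $1/\sqrt2$ is the value of $\lambda$ at which the circle inscribed in $D$ passes through the corners of $\lambda D$. The next theorem explains this.

\begin{theorem}[centrally symmetric pairs]\label{thm:symmetric}
Let $D,D_0$ be bounded convex domains, symmetric about the same point, with $\overline{D_0}\subset D$. The following are equivalent:
\begin{enumerate}
\item[(i)] there is a nonzero null function;
\item[(ii)] there is a null function in $C_c^\infty(\mathbb R^2)$ without zeros on $D_0$;
\item[(iii)] there is an ellipse $E$ with $\overline{D_0}\subset E$ and $\overline E\subset D$.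
\end{enumerate}
The implication (iii)$\Rightarrow$(ii) holds without any symmetry.
\end{theorem}

For distributions the strict inclusions become weak ones. The Radon transform of a compactly supported distribution is recalled in Section~\ref{sec:distributions}.

\begin{theorem}[distributions]\label{thm:distributions}
Let $D,D_0$ be as in Theorem~\ref{thm:symmetric}. There is a distribution $f\ne0$ with $\operatorname{supp}f\subset\overline D$ and $Rf=0$ on the open set of lines meeting $D_0$ if and only if there is an ellipse $E$ with $D_0\subset E\subset\overline D$.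
\end{theorem}

The two theorems differ exactly in borderline cases such as the square with $\lambda=1/\sqrt2$: there $D_0\subset B\subset\overline D$, so a nonzero distribution exists, but no nonzero integrable function does.

Without symmetry we have two results.

\begin{corollary}[arbitrary pairs]\label{cor:arbitrary}
Let $D,D_0$ be bounded convex domains with $\overline{D_0}\subset D$ that admit a nonzero null function. Then for every $c\in D_0$ there is an ellipse $E$ centered at $c$ with
\[
\overline{D_0\cap(2c-D_0)}\subset E\qquad\text{and}\qquad \overline E\subset\operatorname{conv}\bigl(D\cup(2c-D)\bigr).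
\]
\end{corollary}

\begin{theorem}[triangles]\label{thm:triangle}
Let $D$ be an open triangle with centroid $0$ and $D_0=\lambda D$ with $0<\lambda<1$. If $\lambda>1/2$, the only null function is $0$. If $\lambda<1/2$, there is a null function in $C_c^\infty(\mathbb R^2)$ without zeros on $D_0$.
\end{theorem}

The case $\lambda=1/2$ of the triangle is not decided here, and for general nonsymmetric pairs we do not prove that an ellipse between $D_0$ and $D$ is necessary.

The disproof of the Conjecture uses only Sections~\ref{sec:prelim}, \ref{sec:projection} and \ref{sec:atoms}. Section~\ref{sec:projection} introduces the method and shows it at work in an explicit computation for the square. Section~\ref{sec:atoms} proves the vanishing criterion behind Theorems~\ref{thm:square} and~\ref{thm:symmetric}, and Section~\ref{sec:duality} shows by convex duality that the criterion applies whenever no ellipse fits. Sections~\ref{sec:distributions} and~\ref{sec:triangle} treat distributions and the triangle.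

\section{Lines, support functions and ellipses}\label{sec:prelim}

\subsection{Support functions}

The support function of a bounded convex domain $G$ is $h_G(\theta)=\sup_{x\in G}x\cdot\omega_\theta$.

\begin{lemma}\label{lem:support}
Let $G,G'$ be bounded convex domains.
\begin{enumerate}
\item[(a)] The line $L(\theta,p)$ meets $G$ if and only if $-h_G(\theta+\pi)<p<h_G(\theta)$, and it misses $\overline G$ if $p\notin[-h_G(\theta+\pi),h_G(\theta)]$.
\item[(b)] $G=\{x: x\cdot\omega_\theta<h_G(\theta)\text{ for all }\theta\}$.
\item[(c)] $|h_G(\theta)-h_G(\theta')|\le|\theta-\theta'|\sup_{x\in G}|x|$.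
\item[(d)] $\overline G\subset G'$ if and only if $h_G<h_{G'}$ everywhere. If $G\subset\overline{G'}$ then $h_G\le h_{G'}$, and if $h_G\le h_{G'}$ then $G\subset G'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image of $G$ under $x\mapsto x\cdot\omega_\theta$ is an open interval with supremum $h_G(\theta)$ and infimum $-h_G(\theta+\pi)$, and the image of $\overline G$ lies in its closure. (b) One inclusion is (a). If $x\notin G$, a line through $x$ has the convex open set $G$ on one side, so $h_G(\theta)\le x\cdot\omega_\theta$ for some $\theta$. (c) We have $|x\cdot\omega_\theta-x\cdot\omega_{\theta'}|\le|x|\,|\theta-\theta'|$. (d) The number $h_G(\theta)$ equals $x\cdot\omega_\theta$ for some $x\in\overline G$; if $\overline G\subset G'$, this is less than $h_{G'}(\theta)$ by (b). If $h_G<h_{G'}$ and $x\in\overline G$, then $x\cdot\omega_\theta\le h_G(\theta)<h_{G'}(\theta)$ for all $\theta$, so $x\in G'$ by (b). If $G\subset\overline{G'}$, then $x\cdot\omega_\theta\le h_{G'}(\theta)$ on $G$. If $h_G\le h_{G'}$ and $x\in G$, then $x\cdot\omega_\theta<h_G(\theta)\le h_{G'}(\theta)$,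 so $x\in G'$.
\end{proof}

\subsection{The Radon transform of an integrable function}

Let $f\in L^1(\mathbb R^2)$ have compact support, fix a Borel representative, and let $\omega_\theta^\perp=(-\sin\theta,\cos\theta)$. Put $Rf(\theta,p)=\int f(p\,\omega_\theta+s\,\omega_\theta^\perp)\,ds$ where the integral converges absolutely, and $0$ elsewhere. The function $(\theta,p,s)\mapsto f(p\,\omega_\theta+s\,\omega^\perp_\theta)$ is Borel, so $Rf$ is measurable in $(\theta,p)$. For each fixed $\theta$, Fubini's theorem in the coordinates $(p,s)$ gives $\int|Rf(\theta,p)|\,dp\le\|f\|_1$ and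
\begin{equation}\label{eq:fubini}
\int f(x)\,\varphi(x\cdot\omega_\theta)\,dx=\int Rf(\theta,p)\,\varphi(p)\,dp\qquad\text{for every continuous }\varphi .
\end{equation}

An invertible affine map $A$ sends the parallel lines $L(\theta,p)$, $p\in\mathbb R$, to parallel lines $L(\theta',p')$, where $p'$ is an invertible affine function of $p$, and it multiplies arc length on them by a constant depending only on $\theta$. Hence $f$ is a null function for $(D,D_0)$ if and only if $f\circ A^{-1}$ is one for $(AD,AD_0)$.

\subsection{Symmetric pairs}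

We call $(D,D_0)$ a \emph{symmetric pair} if $D,D_0$ are bounded convex domains with $\overline{D_0}\subset D$, $-D=D$ and $-D_0=D_0$. After a translation, the pairs in Theorems~\ref{thm:symmetric} and~\ref{thm:distributions} are of this form. The midpoint of $x$ and $-x$ shows that $0\in D_0$, so $0<h_{D_0}<h_D$, and both functions are $\pi$-periodic. We therefore pass to the doubled angle $u=2\theta$ in $\mathbb T=\mathbb R/2\pi\mathbb Z$, which parametrizes unoriented directions, and put
\[
a(u)=h_{D_0}(u/2)^2,\qquad b(u)=h_D(u/2)^2,\qquad 0<a<b .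
\]
Let $\rho=\sup_{x\in D}|x|$. Both support functions are bounded by $\rho$ and Lipschitz with constant $\rho$, so
\begin{equation}\label{eq:lipschitz}
|a(u)-a(u')|\le\rho^2|u-u'|,\qquad |b(u)-b(u')|\le\rho^2|u-u'|,
\end{equation}
where $|u-u'|$ is the distance on $\mathbb T$. By Lemma~\ref{lem:support}(a), a null function satisfies, for every $\theta$,
\begin{equation}\label{eq:band}
Rf(\theta,p)=0\quad\text{for almost every }p\text{ with }p^2\notin[a(2\theta),b(2\theta)] .
\end{equation}
This is what symmetry gives: the two intervals that carry $Rf(\theta,\cdot)$ are mirror images, and in the variable $t=p^2$ they become one interval. For the square $D=(-1,1)^2$ we have $h_D(\theta)=|\cos\theta|+|\sin\theta|$, so for $D_0=\lambda D$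
\begin{equation}\label{eq:absquare}
b(u)=1+|\sin u|,\qquad a(u)=\lambda^2(1+|\sin u|).
\end{equation}

In the variables $(u,t)$, ellipses become the graphs of the functions in the three-dimensional space
\[
V=\operatorname{span}_{\mathbb R}\{1,\cos u,\sin u\}.
\]

\begin{lemma}\label{lem:ellipse}
Let $(D,D_0)$ be a symmetric pair.
\begin{enumerate}
\item[(a)] If $q\in V$ and $a\le q\le b$, there is an ellipse $E$ centered at $0$ with $D_0\subset E\subset D$. If $a<q<b$, then moreover $\overline{D_0}\subset E$ and $\overline E\subset D$.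
\item[(b)] If some ellipse $E$, with any center, satisfies $\overline{D_0}\subset E$ and $\overline E\subset D$, then some $q\in V$ satisfies $a<q<b$.
\end{enumerate}
\end{lemma}

\begin{proof}
The identities $1=\cos^2\theta+\sin^2\theta$, $\cos2\theta=\cos^2\theta-\sin^2\theta$, $\sin2\theta=2\cos\theta\sin\theta$ show that the functions $q(2\theta)$, $q\in V$, are exactly the functions $\omega_\theta\cdot M\omega_\theta$ with $M$ a real symmetric matrix. The ellipse $e+TB$, with $T$ an invertible matrix, has support function $e\cdot\omega_\theta+|T^{\top}\omega_\theta|$.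

(a) Since $q\ge a>0$, the matrix $M$ is positive definite, and $E=M^{1/2}B$ has $h_E(\theta)^2=q(2\theta)$. Now apply Lemma~\ref{lem:support}(d).

(b) Let $E=e+TB$. By Lemma~\ref{lem:support}(d), $h_{D_0}(\theta)<e\cdot\omega_\theta+|T^\top\omega_\theta|<h_D(\theta)$. Averaging these inequalities at $\theta$ and $\theta+\pi$ removes the term $e\cdot\omega_\theta$, and $q(2\theta)=\omega_\theta\cdot TT^\top\omega_\theta$ has the required property.
\end{proof}

\section{Null functions from ellipses}\label{sec:existence}

For a radial function $F(x)=\phi(|x|^2)$ with $\phi\in C_c^\infty(\mathbb R)$ we have $RF(\theta,p)=(\mathcal A\phi)(p^2)$, where $(\mathcal A\phi)(t)=\int_{\mathbb R}\phi(t+s^2)\,ds$. Polar coordinates give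
\begin{equation}\label{eq:abel}
(\mathcal A\mathcal A\phi)(t)=\iint_{\mathbb R^2}\phi(t+\sigma^2+s^2)\,ds\,d\sigma=2\pi\int_0^\infty\phi(t+\varrho^2)\varrho\,d\varrho=\pi\int_t^\infty\phi(t')\,dt' .
\end{equation}
So $\mathcal A$ is a square root of integration, and the function with prescribed transform $\gamma(p^2)$ is obtained by applying $-\frac1\pi\mathcal A$ to $\gamma'$. (In \eqref{eq:abel} only values $t\ge0$ are used, and $\mathcal A\phi$ vanishes for large $t$.)

\begin{proposition}\label{prop:existence}
Let $D,D_0$ be bounded convex domains and $E$ an ellipse with $\overline{D_0}\subset E$ and $\overline E\subset D$. Then there is $f\in C_c^\infty(\mathbb R^2)$ with $\operatorname{supp}f\subset\overline E$, $f<0$ on $D_0$, and $Rf(L)=0$ for all lines $L$ meeting $D_0$.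
\end{proposition}

\begin{proof}
Let $E=A(B)$ with $A$ affine. The compact set $A^{-1}(\overline{D_0})$ lies in $B$, hence in $r_0B$ for some $r_0<1$. Take $\gamma\in C_c^\infty(\mathbb R)$ with $\gamma\ge0$, $\gamma\not\equiv0$, $\operatorname{supp}\gamma\subset(r_0^2,1)$, and put
\[
F(x)=-\frac1\pi(\mathcal A\gamma')(|x|^2)=-\frac2\pi\int_0^\infty\gamma'(|x|^2+s^2)\,ds .
\]
The integrand is smooth and vanishes for $s\ge1$ and for $|x|\ge1$, so $F\in C_c^\infty$ and $\operatorname{supp}F\subset\overline B$. By \eqref{eq:abel}, $RF(\theta,p)=-\int_{p^2}^\infty\gamma'=\gamma(p^2)$, which vanishes for $|p|\le r_0$. Let $|x|<r_0$. Then $s\mapsto\gamma(|x|^2+s^2)$ vanishes near $s=0$, is not identically zero, and has derivative $2s\,\gamma'(|x|^2+s^2)$. Integration by parts gives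
\[
F(x)=-\frac1\pi\int_0^\infty\frac1s\,\frac{d}{ds}\gamma(|x|^2+s^2)\,ds=-\frac1\pi\int_0^\infty\frac{\gamma(|x|^2+s^2)}{s^2}\,ds<0 .
\]
Put $f=F\circ A^{-1}$. Then $f<0$ on $A(r_0B)\supset D_0$. A line $L$ meeting $D_0$ is the image under $A$ of a line $L'$ meeting $r_0B$, and $Rf(L)$ is a constant multiple of $RF(L')=0$.
\end{proof}

\section{The complexified projection}\label{sec:projection}

Write $z=x_1+ix_2$. Then $x\cdot\omega_\theta=\frac12(e^{-i\theta}z+e^{i\theta}\bar z)$, so the moment $\int f\,(x\cdot\omega_\theta)^j\,dx$ has the frequencies $-j,-j+2,\dots,j$ in $\theta$. After multiplication by $e^{ij\theta}$ the frequencies are $0,2,\dots,2j$, and the moment becomes a polynomial in $w=e^{2i\theta}$. This suggests letting $w$ leave the unit circle. For $w\in\mathbb C$ put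
\begin{equation}\label{eq:Z}
Z_w(x)=\tfrac12(z+w\bar z),\qquad\text{so that}\qquad Z_w(x)=e^{i\theta}\,(x\cdot\omega_\theta)\quad\text{if }w=e^{2i\theta}.
\end{equation}
For $|w|=1$ the function $Z_w$ is constant on the lines of one direction, and \eqref{eq:fubini} gives, for every continuous $G:\mathbb C\to\mathbb C$,
\begin{equation}\label{eq:boundary}
\int f(x)\,G\bigl(Z_{e^{i\tau}}(x)\bigr)\,dx=\int Rf(\tau/2,p)\,G(e^{i\tau/2}p)\,dp .
\end{equation}
For a compactly supported integrable function or distribution $f$, define the polynomials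
\[
\mu_j(w)=\langle f,Z_w^j\rangle,\qquad j=0,1,2,\dots,
\]
where $\langle f,\psi\rangle=\int f\psi\,dx$ for functions.

\begin{lemma}\label{lem:moments}
If $\mu_j(w)=0$ for all $|w|<1$ and all $j\ge0$, then $f=0$.
\end{lemma}

\begin{proof}
The coefficient of $w^k$ in $\mu_j(w)$ is $2^{-j}\binom jk\langle f,z^{j-k}\bar z^k\rangle$. The monomials in $z,\bar z$ span all polynomials in $x_1,x_2$, so $f$ annihilates all polynomials. Since $f$ has compact support, its Fourier transform $\hat f(\xi)=\langle f,e^{-ix\cdot\xi}\rangle$ is an entire function of $\xi$, and its derivatives at $0$ are values of $f$ on monomials. Hence $\hat f=0$ and $f=0$.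
\end{proof}

The plan is now as follows. On the circle $|w|=1$ we know where $Rf$ is supported. At a point $w_0$ inside the circle we want to show $\mu_j(w_0)=0$. We insert into $\mu_j(w)$ a weight that is holomorphic in $w$, that is trivial at $w_0$, and that is small on average over the circle at the points where $Rf$ can be nonzero. The simplest weight already gives a result for the square.

\begin{example}\label{ex:square}
Let $f$ be a null function for $D=(-1,1)^2$, $D_0=\lambda D$. We show that $\int f z^j\,dx=0$ for all $j$ if $\lambda^2>4\sqrt2-5$; this holds, for instance, for $\lambda\ge0.82$. For $N>0$ the function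
\[
\Phi(w)=\int f(x)\,Z_w(x)^j\,e^{N w Z_w(x)^2}\,dx
\]
is entire, and $\Phi(0)=\mu_j(0)=2^{-j}\int fz^j\,dx$ does not depend on $N$. For $w=e^{i\tau}$ the exponent becomes $Ne^{2i\tau}p^2$ in \eqref{eq:boundary}. By \eqref{eq:band}, and since $p^2\le b\le 2$ there,
\[
|\Phi(e^{i\tau})|\le2^{j/2}\|f\|_1\,e^{N\psi(\tau)},\qquad \psi(\tau)=\max_{a(\tau)\le t\le b(\tau)}t\cos2\tau=\begin{cases}b(\tau)\cos2\tau,&\cos2\tau\ge0,\\ a(\tau)\cos2\tau,&\cos2\tau<0.\end{cases}
\]
By \eqref{eq:absquare}, $\psi$ is even and $\pi$-periodic, so its mean over $\mathbb T$ is its mean over $[0,\pi/2]$. An antiderivative of $(1+\sin\tau)\cos2\tau$ is $\frac12\sin2\tau+\frac12\cos\tau-\frac16\cos3\tau$, with values $\frac13$, $\frac12+\frac{\sqrt2}3$, $0$ at $0$, $\frac\pi4$, $\frac\pi2$. Therefore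
\[
\frac1{2\pi}\int_0^{2\pi}\psi\,d\tau=\frac2\pi\Bigl[\frac{1+2\sqrt2}6-\lambda^2\,\frac{3+2\sqrt2}6\Bigr],
\]
which is negative exactly when $\lambda^2>(1+2\sqrt2)(3-2\sqrt2)=4\sqrt2-5$. If $\Phi(0)\ne0$, Jensen's inequality $\log|\Phi(0)|\le\frac1{2\pi}\int_0^{2\pi}\log|\Phi(e^{i\tau})|\,d\tau$ bounds the fixed number $\log|\mu_j(0)|$ by $\log(2^{j/2}\|f\|_1)+\frac N{2\pi}\int\psi\,d\tau$, which tends to $-\infty$ as $N\to\infty$. So $\mu_j(0)=0$.
\end{example}

Let us see what was used. On the circle $Z_w^2/w=p^2$ is the variable in \eqref{eq:band}, so the natural exponents are $\frac{K(w)}wZ_w^2$ with $K$ holomorphic; above, $K(w)=w^2$. We need $K(0)=0$ for the exponent to be holomorphic, and $K(w)/w$ must vanish at the point of evaluation so that the weight is trivial there. For evaluation at $0$ this means $K(w)=O(w^2)$: the boundary function $s=\operatorname{Re}K$ has no frequencies $0,\pm1$, that is, $s$ is orthogonal to $V$. With $s=s_+-s_-$ split into positive and negative parts, the argument succeeds if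
\begin{equation}\label{eq:gain}
\int a\,s_-\,du-\int b\,s_+\,du>0 .
\end{equation}
If $q\in V$ and $a<q<b$, the left side is at most $-\int q s\,du=0$. So \eqref{eq:gain} cannot hold when an ellipse fits, in agreement with Proposition~\ref{prop:existence}; this is how ellipses enter.

Three things remain to be done. First, the weight should be optimized. To make \eqref{eq:gain} as favorable as possible, $s_+$ should sit where $b$ is small and $s_-$ where $a$ is large. For the square these are the points $0,\pi$ and $\pm\pi/2$, and in the limit $s$ becomes a combination of point masses. Second, Lemma~\ref{lem:moments} needs all $w_0$ in the disk. At $w_0$ the mean over the circle is taken against the Poisson kernel, a constant times $|e^{iu}-w_0|^{-2}$, so we multiply $s$ by $|e^{iu}-w_0|^2$ to recover the same condition \eqref{eq:gain}. Third, in the borderline case the left side of \eqref{eq:gain} is zero even for the best $s$, and estimates of size give nothing. There we need an exact formula in which oscillation is visible. For this purpose Jensen's inequality is replaced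 by adding to the exponent a second holomorphic function $\beta(w)$, independent of $x$, that compensates the real part of $K(w)t$ on the circle.

\section{Atomic weights and the square}\label{sec:atoms}

For $|w|<1$ and $u\in\mathbb T$ let
\[
H(w,u)=\frac{e^{iu}+w}{e^{iu}-w}=1+2\sum_{n\ge1}w^ne^{-inu},\qquad P(w,u)=\operatorname{Re}H(w,u)=\frac{1-|w|^2}{|e^{iu}-w|^2}.
\]
Here $P$ is the Poisson kernel: if $\Phi$ is holomorphic near $\overline B$, then $\Phi(w)=\frac1{2\pi}\int_0^{2\pi}P(w,\tau)\Phi(e^{i\tau})\,d\tau$ for $|w|<1$. For a finite real measure $\nu$ on $\mathbb T$ and $|w_1|<1$, define the holomorphic function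
\[
S_{w_1}[\nu](w)=\int H(w,u)\,|e^{iu}-w_1|^2\,d\nu(u),\qquad|w|<1 .
\]
We write $\nu\perp V$ if $\int q\,d\nu=0$ for all $q\in V$, that is, if $\nu$ annihilates $1$, $e^{iu}$ and $e^{-iu}$.

\begin{lemma}\label{lem:weights}
Let $S=S_{w_1}[\nu]$.
\begin{enumerate}
\item[(a)] $\operatorname{Re}S(w_1)=(1-|w_1|^2)\,\nu(\mathbb T)$.
\item[(b)] If $\nu\perp V$, then $S(w)/w$ is holomorphic in $|w|<1$ and vanishes at $w_1$.
\item[(c)] If $d\nu=g(u)\,du$ with $g$ smooth, the power series of $S$ converges absolutely on $|w|\le1$, and $\operatorname{Re}S(e^{i\tau})=2\pi|e^{i\tau}-w_1|^2g(\tau)$.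
\end{enumerate}
\end{lemma}

\begin{proof}
We have
\[
H(w_1,u)|e^{iu}-w_1|^2=(e^{iu}+w_1)(e^{-iu}-\bar w_1)=1-|w_1|^2+\bigl(w_1e^{-iu}-\bar w_1e^{iu}\bigr),
\]
and the bracket is purely imaginary. This gives (a), and it gives $S(w_1)=0$ if $\nu\perp V$. In that case also $S(0)=\int|e^{iu}-w_1|^2d\nu=0$, because $|e^{iu}-w_1|^2=1+|w_1|^2-w_1e^{-iu}-\bar w_1e^{iu}$. This proves (b) for $w_1\ne0$. For $w_1=0$ the value of $S(w)/w$ at $0$ is $S'(0)=2\int e^{-iu}d\nu=0$. For (c), let $c_n$ be the Fourier coefficients of the smooth real function $|e^{iu}-w_1|^2g(u)$. They decrease rapidly, $c_{-n}=\bar c_n$, and $S(w)=2\pi(c_0+2\sum_{n\ge1}c_nw^n)$.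
\end{proof}

A \emph{finite atomic measure} is a finite sum of point masses with positive weights; the empty sum $0$ is allowed.

\begin{proposition}\label{prop:vanishing}
Let $(D,D_0)$ be a symmetric pair. Suppose that $m_+$ and $m_-$ are finite atomic measures on $\mathbb T$, without a common atom and not both zero, such that
\[
m:=m_+-m_-\perp V\qquad\text{and}\qquad\kappa:=\int a\,dm_--\int b\,dm_+\ge0 .
\]
Then every null function for $(D,D_0)$ is $0$.
\end{proposition}

Before the proof, consider the square with $m_+=\delta_0+\delta_\pi$, $m_-=\delta_{\pi/2}+\delta_{-\pi/2}$ and $w_1=0$. From $H(w,u)+H(w,u+\pi)=2\,\frac{e^{2iu}+w^2}{e^{2iu}-w^2}$ we get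
\[
S_0[m](w)=2\,\frac{1+w^2}{1-w^2}-2\,\frac{1-w^2}{1+w^2}=\frac{8w^2}{1-w^4},\qquad S_0[m](e^{i\tau})=\frac{4i}{\sin2\tau}.
\]
This function replaces $K(w)=w^2$ of Example~\ref{ex:square}. It has poles at the atoms and is purely imaginary elsewhere on the circle. The poles force us to dilate, replacing $w$ by $rw$ with $r<1$, and to control the limit $r\to1$. The imaginary boundary values supply the oscillation that settles the case $\kappa=0$.

\begin{proof}[Proof of Proposition~\ref{prop:vanishing}]
Let $f$ be a null function, and fix $|w_0|<1$ and $j\ge0$. By Lemma~\ref{lem:moments} it suffices to show $\mu_j(w_0)=0$. Let $m'=a\,m_--b\,m_+$, a real measure of total mass $\kappa$. For $r\in[\frac14,1)$ put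
\[
K_r(w)=S_{rw_0}[m](rw),\qquad\beta_r(w)=S_{rw_0}[m'](rw),\qquad|w|<1/r .
\]
By Lemma~\ref{lem:weights} with $w_1=rw_0$, the function $K_r(w)/w$ is holomorphic in $|w|<1/r$ and vanishes at $w_0$, and $\operatorname{Re}\beta_r(w_0)=(1-r^2|w_0|^2)\kappa\ge0$.

\emph{Step 1: a Poisson formula for the moment.} Fix $N>0$ and let
\[
\Phi_r(w)=\int f(x)\,Z_w(x)^j\exp\Bigl(N\Bigl[\frac{K_r(w)}wZ_w(x)^2+\beta_r(w)\Bigr]\Bigr)dx .
\]
The factor multiplying $f$ is holomorphic in $w$ for each $x$ and bounded for $x\in\overline D$ and $w$ in a compact subset of $|w|<1/r$. By the theorems of Fubini and Morera, $\Phi_r$ is holomorphic in $|w|<1/r$. At $w_0$ we have $\Phi_r(w_0)=e^{N\beta_r(w_0)}\mu_j(w_0)$, so $|\mu_j(w_0)|\le|\Phi_r(w_0)|$. The Poisson formula and \eqref{eq:boundary} give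
\begin{equation}\label{eq:poisson}
|\mu_j(w_0)|\le\Bigl|\frac1{2\pi}\int_0^{2\pi}\!\!\int P(w_0,\tau)\,e^{ij\tau/2}\,Rf(\tau/2,p)\,p^j\,e^{N[K_r(e^{i\tau})p^2+\beta_r(e^{i\tau})]}\,dp\,d\tau\Bigr| .
\end{equation}

\emph{Step 2: the exponent is bounded above uniformly in $r$.} By \eqref{eq:band} only values $t=p^2\in[a(\tau),b(\tau)]$ matter. The measure $m'$ was chosen so that $tm+m'=(t-b)m_++(a-t)m_-$. Hence
\begin{align*}
\operatorname{Re}\bigl[K_r(e^{i\tau})t+\beta_r(e^{i\tau})\bigr]
&=\int P(re^{i\tau},u)\,|e^{iu}-rw_0|^2\,\bigl(t-b(u)\bigr)\,dm_+(u)\\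
&\quad+\int P(re^{i\tau},u)\,|e^{iu}-rw_0|^2\,\bigl(a(u)-t\bigr)\,dm_-(u).
\end{align*}
If $\tau$ equals the atom $u$, the last factor in its term is $\le0$. For $\tau$ near $u$ it can be positive, where the Poisson kernel is large; for the square, $b(\tau)-b(0)=|\sin\tau|$. The Lipschitz bound \eqref{eq:lipschitz} is what controls this: $t-b(u)\le b(\tau)-b(u)\le\rho^2|\tau-u|$ and $a(u)-t\le a(u)-a(\tau)\le\rho^2|\tau-u|$. Let $\varphi=|\tau-u|\in(0,\pi]$. The inequality $X^2+Y^2\ge2XY$ applied to the denominator, and $\sin(\varphi/2)\ge\varphi/\pi$, give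
\[
P(re^{i\tau},u)\,\varphi=\frac{(1-r^2)\,\varphi}{(1-r)^2+4r\sin^2(\varphi/2)}\le\frac{(1+r)\,\varphi}{4\sqrt r\,\sin(\varphi/2)}\le\frac{\pi(1+r)}{4\sqrt r}\le\frac{5\pi}8<2 ,
\]
because $(1+r)/\sqrt r$ decreases on $[\frac14,1)$. Since $|e^{iu}-rw_0|^2\le4$, we obtain
\begin{equation}\label{eq:uniform}
\operatorname{Re}\bigl[K_r(e^{i\tau})t+\beta_r(e^{i\tau})\bigr]\le C:=8\rho^2\bigl(m_+(\mathbb T)+m_-(\mathbb T)\bigr)\qquad\text{for }t\in[a(\tau),b(\tau)],
\end{equation}
with $C$ independent of $r,\tau,t$.

\emph{Step 3: the limit $r\to1$.} For $\tau\ne u$ we have $H(re^{i\tau},u)\to\frac{1+e^{i(\tau-u)}}{1-e^{i(\tau-u)}}=i\cot\frac{\tau-u}2$. So for $\tau$ not an atom, $K_r(e^{i\tau})\to ik(\tau)$ and $\beta_r(e^{i\tau})\to il(\tau)$, with the real functions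
\[
k(\tau)=\int|e^{iu}-w_0|^2\cot\frac{\tau-u}2\,dm(u),\qquad l(\tau)=\int|e^{iu}-w_0|^2\cot\frac{\tau-u}2\,dm'(u).
\]
By \eqref{eq:band} and \eqref{eq:uniform}, the integrand in \eqref{eq:poisson} is bounded for almost every $(\tau,p)$ by $e^{NC}\rho^jP(w_0,\tau)|Rf(\tau/2,p)|$, which is integrable. Dominated convergence gives, for every $N>0$,
\begin{equation}\label{eq:oscillatory}
|\mu_j(w_0)|\le\frac1{2\pi}\int_0^{2\pi}P(w_0,\tau)\,|I_N(\tau)|\,d\tau,\qquad I_N(\tau)=\int Rf(\tau/2,p)\,p^j\,e^{iNk(\tau)p^2}\,dp .
\end{equation}
The constant $e^{NC}$ has disappeared. This is why $r\to1$ is taken first, with $N$ fixed.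

\emph{Step 4: the limit $N\to\infty$.} The function $ik(\tau)$ is the value at $w=e^{i\tau}$ of the rational function $\int\frac{e^{iu}+w}{e^{iu}-w}|e^{iu}-w_0|^2dm(u)$. Since $m_+$ and $m_-$ have no common atom and are not both zero, $m$ has an atom $u$ of nonzero weight; since $|w_0|<1$, the factor $|e^{iu}-w_0|^2$ is not zero. So the rational function has a pole at $e^{iu}$, it is not identically zero, and $k$ has finitely many zeros. Fix $\tau$ with $k(\tau)\neq0$ and let $g(p)=Rf(\tau/2,p)p^j\in L^1(\mathbb R)$. The substitution $t=p^2$ on each half line gives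
\[
I_N(\tau)=\int_0^\infty\frac{g(\sqrt t)+g(-\sqrt t)}{2\sqrt t}\,e^{iNk(\tau)t}\,dt ,
\]
where the density has $L^1$ norm at most $\|g\|_1$. By the Riemann--Lebesgue lemma, $I_N(\tau)\to0$. Also $|I_N(\tau)|\le\rho^j\|f\|_1$ for all $\tau$ and $N$. Dominated convergence in \eqref{eq:oscillatory} gives $\mu_j(w_0)=0$.
\end{proof}

\begin{remark}\label{rem:kappa}
Step 4 is needed only for $\kappa=0$. Keeping the factor $e^{N\beta_r(w_0)}$ in Step 1 yields $|\mu_j(w_0)|\le e^{-N(1-|w_0|^2)\kappa}\rho^j\|f\|_1$, which suffices when $\kappa>0$.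
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:square}]
Let $\lambda\ge1/\sqrt2$ and take $m_+=\delta_0+\delta_\pi$, $m_-=\delta_{\pi/2}+\delta_{-\pi/2}$. Then $\int dm=2-2=0$ and $\int e^{\pm iu}dm=(1-1)\mp(i-i)=0$, so $m\perp V$. By \eqref{eq:absquare}, $b(0)=b(\pi)=1$ and $a(\pm\pi/2)=2\lambda^2$, so $\kappa=4\lambda^2-2\ge0$. Proposition~\ref{prop:vanishing} shows that every null function is $0$.

Let $\lambda<1/\sqrt2$. The set $\overline{D_0}$ lies in the closed disk of radius $\sqrt2\lambda<1$ about $0$. A disk centered at $0$ with radius strictly between $\sqrt2\lambda$ and $1$ satisfies the hypothesis of Proposition~\ref{prop:existence}.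
\end{proof}

\section{Duality between ellipses and atomic measures}\label{sec:duality}

For the square, the measure $m$ certifies that no ellipse fits: every $q\in V$ satisfies $q(0)+q(\pi)=q(\pi/2)+q(-\pi/2)$, and $a<q<b$ would make the left side less than $2$ and the right side greater than $4\lambda^2$. The next lemma says that such a certificate exists whenever no $q$ fits. It rests on two facts of finite-dimensional convexity: the convex hull of a compact set is compact, and a compact convex set and a disjoint closed convex set are strictly separated by a hyperplane.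

\begin{lemma}\label{lem:duality}
Let $a<b$ be continuous real functions on $\mathbb T$. If no $q\in V$ satisfies $a<q<b$ everywhere, there are finite atomic measures $m_+,m_-$ of total mass $\frac12$ each with $m_+-m_-\perp V$ and $\int b\,dm_+\le\int a\,dm_-$.
\end{lemma}

\begin{proof}
Let $v(u)=(1,\cos u,\sin u)$, and let $\Gamma\subset\mathbb R^3\times\mathbb R$ be the compact set consisting of the points $(v(u),b(u))$ and $(-v(u),-a(u))$, $u\in\mathbb T$. Let $\ell=\{0\}\times(-\infty,0]$.

Suppose that $\operatorname{conv}\Gamma$ misses $\ell$. Then there are $\xi\in\mathbb R^3$ and $\xi_0,\alpha\in\mathbb R$ with $\xi\cdot y+\xi_0s>\alpha$ for $(y,s)\in\Gamma$ and $\xi_0s<\alpha$ for all $s\le0$. The second condition gives $\alpha>0$ (take $s=0$) and $\xi_0\ge0$ (let $s\to-\infty$). The first then gives $\xi\cdot v+\xi_0b>0$ and $-\xi\cdot v-\xi_0a>0$ on $\mathbb T$. If $\xi_0=0$ these inequalities contradict each other. If $\xi_0>0$, then $q=-\xi\cdot v/\xi_0\in V$ satisfies $a<q<b$, against the hypothesis.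

So some point of $\ell$ is a finite convex combination of points of $\Gamma$. Let $m_+$ collect the weights of the points $(v(u),b(u))$ and $m_-$ those of the points $(-v(u),-a(u))$. Then $\int v\,dm_+-\int v\,dm_-=0$ and $\int b\,dm_+-\int a\,dm_-\le0$. The first coordinate of $v$ shows that the masses are equal, and their sum is $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:symmetric}]
The implication (iii)$\Rightarrow$(ii) is Proposition~\ref{prop:existence}, which assumes no symmetry, and (ii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(iii), place the center at $0$ and assume that (iii) fails. By Lemma~\ref{lem:ellipse}(a), no $q\in V$ satisfies $a<q<b$. Let $m_\pm$ be given by Lemma~\ref{lem:duality}; they satisfy $\kappa\ge0$ but may have common atoms. If $u$ is a common atom, subtract $\mu\delta_u$ from both measures, where $\mu$ is the smaller of the two weights at $u$. This leaves $m_+-m_-$ unchanged and increases $\kappa$ by $\mu\,(b(u)-a(u))>0$. After finitely many steps there are no common atoms. The resulting measures are not both zero: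 otherwise $m_+=m_-$ at the start, and $\int b\,dm_+\le\int a\,dm_+$ contradicts $a<b$. By Proposition~\ref{prop:vanishing} every null function is $0$, so (i) fails.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:arbitrary}]
Let $c\in D_0$, $D_0^c=D_0\cap(2c-D_0)$ and $D^c=\operatorname{conv}(D\cup(2c-D))$. The set $D_0^c$ contains $c$, and the convex hull of an open set is open, so both are bounded convex domains symmetric about $c$. Moreover $\overline{D_0^c}\subset\overline{D_0}\subset D\subset D^c$. Since $D_0^c\subset D_0$ and $D\subset D^c$, a null function for $(D,D_0)$ is one for $(D^c,D_0^c)$. Theorem~\ref{thm:symmetric} gives an ellipse strictly between $D_0^c$ and $D^c$. After translating $c$ to $0$, parts (b) and (a) of Lemma~\ref{lem:ellipse} replace it by one centered at $c$.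
\end{proof}

\section{Distributions}\label{sec:distributions}

\subsection{The Radon transform of a distribution}

A compactly supported distribution $f$ on $\mathbb R^2$ acts on all of $C^\infty(\mathbb R^2)$, it annihilates functions that vanish near $\operatorname{supp}f$, and it has finite order: there are $n$, $C_0$ and a closed disk $\Delta$ with
\begin{equation}\label{eq:order}
|\langle f,\psi\rangle|\le C_0\sum_{|\alpha|\le n}\sup_\Delta|\partial^\alpha\psi|,\qquad\psi\in C^\infty(\mathbb R^2).
\end{equation}
Guided by \eqref{eq:fubini}, define for each $\theta$ a compactly supported distribution $R_\theta f$ on $\mathbb R$, and a distribution $Rf$ on $\mathbb T\times\mathbb R$, by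
\[
\langle R_\theta f,\varphi\rangle=\langle f,\varphi(x\cdot\omega_\theta)\rangle,\qquad\langle Rf,\psi\rangle=\int_0^{2\pi}\langle R_\theta f,\psi(\theta,\cdot)\rangle\,d\theta ,
\]
for $\varphi\in C^\infty(\mathbb R)$ and $\psi\in C_c^\infty(\mathbb T\times\mathbb R)$. The last integrand is continuous in $\theta$ by \eqref{eq:order}. The lines meeting $D_0$ form the open set $\Omega=\{(\theta,p):p\in I_\theta\}$ with $I_\theta=(-h_{D_0}(\theta+\pi),h_{D_0}(\theta))$.

\begin{lemma}\label{lem:fibers}
$Rf=0$ on $\Omega$ if and only if $R_\theta f=0$ on $I_\theta$ for every $\theta$.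
\end{lemma}

\begin{proof}
If $\psi\in C_c^\infty(\Omega)$, then $\psi(\theta,\cdot)\in C_c^\infty(I_\theta)$ for every $\theta$; this gives one direction. Conversely, let $Rf=0$ on $\Omega$ and $\varphi\in C_c^\infty(I_{\theta_*})$. Since $h_{D_0}$ is continuous, $\operatorname{supp}\varphi\subset I_\theta$ for $\theta$ near $\theta_*$. So $\int\chi(\theta)\langle R_\theta f,\varphi\rangle\,d\theta=0$ for all smooth $\chi$ supported near $\theta_*$, and the continuous function $\theta\mapsto\langle R_\theta f,\varphi\rangle$ vanishes at $\theta_*$.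
\end{proof}

\subsection{A distribution whose transform lives on the tangents of an ellipse}

In Proposition~\ref{prop:existence} the transform $\gamma(p^2)$ needs an interval to live on. For distributions it can be concentrated at $p=\pm1$. The function $U(x)=(1-|x|^2)_+^{-1/2}$ is integrable, and for $|p|<1$, with $c=\sqrt{1-p^2}$,
\[
RU(\theta,p)=\int_{-c}^{c}\frac{ds}{\sqrt{c^2-s^2}}=\pi ,
\]
while $RU(\theta,p)=0$ for $|p|>1$. A derivative in $p$ turns this step function into point masses, and the operator $x\cdot\nabla$ acts as $p\,\partial_p$ on functions of $p=x\cdot\omega_\theta$, for all $\theta$ at once. Define $F_0$ by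
\[
\langle F_0,\psi\rangle=\frac1{2\pi}\int U\,(\psi+x\cdot\nabla\psi)\,dx ;
\]
in other words $F_0=-\frac1{2\pi}(U+x\cdot\nabla U)$. It is supported in $\overline B$, and by \eqref{eq:fubini}
\begin{equation}\label{eq:F0}
\langle R_\theta F_0,\varphi\rangle=\frac12\int_{-1}^1\bigl(\varphi(p)+p\varphi'(p)\bigr)\,dp=\frac12\bigl[p\varphi(p)\bigr]_{-1}^1=\frac{\varphi(1)+\varphi(-1)}2 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:distributions}, sufficiency]
Let $E=e+TB$ with $D_0\subset E\subset\overline D$, and define $\langle f,\psi\rangle=\langle F_0,\psi(e+T\,\cdot)\rangle$. Then $\operatorname{supp}f\subset\overline E\subset\overline D$, and $\langle f,1\rangle=1$ by \eqref{eq:F0}, so $f\ne0$. We have $(e+Ty)\cdot\omega_\theta=e\cdot\omega_\theta+|T^\top\omega_\theta|\,(y\cdot\omega_{\theta'})$, where $\omega_{\theta'}$ is the direction of $T^\top\omega_\theta$. By \eqref{eq:F0}, $R_\theta f$ consists of two masses $\frac12$ at the points $e\cdot\omega_\theta\pm|T^\top\omega_\theta|$, which are $h_E(\theta)$ and $-h_E(\theta+\pi)$. Since $h_{D_0}\le h_E$,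 neither point lies in $I_\theta$. Lemma~\ref{lem:fibers} gives $Rf=0$ on $\Omega$.
\end{proof}

\begin{remark}
For the square with $\lambda=1/\sqrt2$ the distribution $F_0$ shows that integrability is needed in Proposition~\ref{prop:vanishing}. The place is Step 4: with $R_\theta F_0$ in place of $Rf$, the integral $I_N(\tau)$ equals $e^{iNk(\tau)}$ for even $j$ and does not tend to $0$.
\end{remark}

\subsection{Smooth weights}

For a distribution of order $n$ we must bound $n$ derivatives in $p$ of the weight, on a neighborhood of the band $a\le p^2\le b$. Each derivative brings down a factor $NK(w)$. For atomic weights this factor is unbounded near the atoms. But now the hypothesis is stronger: no ellipse fits even weakly. By compactness this leaves a margin $\sigma>0$, which pays for smoothing the atoms, for widening the band, and for an exponential gain that beats the factor $N^n$.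

\begin{proof}[Proof of Theorem~\ref{thm:distributions}, necessity]
A translation of $f$ by $c$ translates $R_\theta f$ by $c\cdot\omega_\theta$, so by Lemma~\ref{lem:fibers} we may place the center at $0$. Suppose that no ellipse satisfies $D_0\subset E\subset\overline D$, and let $f$ be a distribution with $\operatorname{supp}f\subset\overline D$ and $Rf=0$ on $\Omega$. We show $f=0$.

\emph{The margin.} The sets $Q_\epsilon=\{q\in V:a-\epsilon\le q\le b+\epsilon\}$, $\epsilon\geq0$, are closed and bounded in the finite-dimensional space $V$, they decrease with $\epsilon$, and $\bigcap_{\epsilon>0}Q_\epsilon=Q_0$ is empty by Lemma~\ref{lem:ellipse}(a). So $Q_{3\sigma}=\emptyset$ for some $\sigma>0$. Lemma~\ref{lem:duality} applied to $a-3\sigma$ and $b+3\sigma$ gives $m_\pm$ of mass $\frac12$ with $m_+-m_-\perp V$ and $\int(b+3\sigma)\,dm_+\le\int(a-3\sigma)\,dm_-$.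

\emph{Smoothing.} Let $\eta\ge0$ be a smooth function on $\mathbb T$ with $\int\eta\,d\tau=1$, supported in $|\tau|<\epsilon$, where $\rho^2\epsilon\le\sigma$; by \eqref{eq:lipschitz}, $a$ and $b$ vary by less than $\sigma$ over distances less than $\epsilon$. For a measure $\nu$ let $(\nu*\eta)(\tau)=\int\eta(\tau-u)\,d\nu(u)$, and put
\[
s=(m_+-m_-)*\eta,\qquad s'=\bigl((a-2\sigma)m_--(b+2\sigma)m_+\bigr)*\eta .
\]
These are smooth real functions. Since $\int e^{ik\tau}(\nu*\eta)\,d\tau=\int e^{ik\tau}\eta\,d\tau\cdot\int e^{iku}d\nu$, we have $s\,du\perp V$ and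
\[
\int s'\,du=\int(a-3\sigma)\,dm_--\int(b+3\sigma)\,dm_++\sigma\ge\sigma .
\]
Let $J(\tau)=[a(\tau)-\sigma,b(\tau)+\sigma]$. If $t\in J(\tau)$ and $|\tau-u|<\epsilon$, then $a(u)-2\sigma<t<b(u)+2\sigma$. Hence for $t\in J(\tau)$
\[
s(\tau)t+s'(\tau)=\int\eta(\tau-u)\bigl(t-b(u)-2\sigma\bigr)dm_+(u)+\int\eta(\tau-u)\bigl(a(u)-2\sigma-t\bigr)dm_-(u)\le0 .
\]

\emph{The weight.} Fix $|w_0|<1$ and $j\ge0$, and put $K=S_{w_0}[s\,du]$ and $\beta=S_{w_0}[s'\,du]$. By Lemma~\ref{lem:weights}, the functions $K(w)/w$ and $\beta$ are holomorphic in $|w|<1$ and continuous on $|w|\le1$, $K(w)/w$ vanishes at $w_0$, $\operatorname{Re}\beta(w_0)\ge\delta:=(1-|w_0|^2)\sigma>0$, and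
\begin{equation}\label{eq:nonpositive}
\operatorname{Re}\bigl[K(e^{i\tau})t+\beta(e^{i\tau})\bigr]=2\pi|e^{i\tau}-w_0|^2\bigl(s(\tau)t+s'(\tau)\bigr)\le0\qquad\text{for }t\in J(\tau).
\end{equation}

\emph{A localized estimate for $R_\theta f$.} For every $\theta$, the distribution $R_\theta f$ is supported in $\{a(2\theta)\le p^2\le b(2\theta)\}$. Indeed, it vanishes on $|p|<h_{D_0}(\theta)$ by Lemma~\ref{lem:fibers}, and if $\operatorname{supp}\varphi\subset\{|p|>h_D(\theta)\}$ then $\varphi(x\cdot\omega_\theta)$ vanishes near $\overline D$. Let $\zeta_0\ge0$ be smooth on $\mathbb R$ with integral $1$ and support in $(-\sigma/4,\sigma/4)$, and let $\chi_\theta$ be the convolution of $\zeta_0$ with the indicator function of $[a(2\theta)-\sigma/2,b(2\theta)+\sigma/2]$. Then $\chi_\theta=1$ on $[a(2\theta)-\sigma/4,b(2\theta)+\sigma/4]$, $\operatorname{supp}\chi_\theta\subset J(2\theta)$, and $|\chi_\theta^{(k)}|\le\|\zeta_0^{(k)}\|_1$. The function $\chi_\theta(p^2)$ equals $1$ near $\operatorname{supp}R_\theta f$. Its $p$-derivatives are bounded uniformly in $\theta$,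 since $p^2\le\rho^2+\sigma$ on its support. Therefore $\langle R_\theta f,\varphi\rangle=\langle R_\theta f,\chi_\theta(p^2)\varphi\rangle$, and \eqref{eq:order} with the Leibniz rule gives a constant $C_1$ independent of $\theta$ and $\varphi$ with
\begin{equation}\label{eq:local}
|\langle R_\theta f,\varphi\rangle|\le C_1\sum_{k\le n}\ \sup_{p^2\in J(2\theta)}|\varphi^{(k)}(p)| .
\end{equation}

\emph{The maximum principle.} For $N\ge1$ let $\Phi(w)=\langle f,G_w\rangle$ with
\[
G_w(x)=Z_w(x)^j\exp\Bigl(N\Bigl[\frac{K(w)}wZ_w(x)^2+\beta(w)\Bigr]\Bigr).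
\]
All $x$-derivatives of $G_w(x)$ are continuous in $(w,x)$ for $|w|\le1$ and holomorphic in $|w|<1$. By \eqref{eq:order}, $\Phi$ is continuous on $|w|\le1$. The Riemann sums of the integral of $G_w$ over the boundary of a triangle in the disk converge to $0$ in $C^n(\Delta)$, so $\Phi$ is holomorphic in $|w|<1$ by Morera's theorem. At $w=e^{2i\theta}$, \eqref{eq:Z} gives $\Phi(w)=\langle R_\theta f,\varphi\rangle$ with $\varphi(p)=e^{ij\theta}p^je^{N[K(w)p^2+\beta(w)]}$. The derivative $\varphi^{(k)}$ is $e^{ij\theta}e^{N[K(w)p^2+\beta(w)]}$ times a polynomial in $p$ and $NK(w)$ that depends only on $j,k$ and has degree at most $k$ in $NK(w)$. By \eqref{eq:nonpositive} the exponential has modulus at most $1$ for $p^2\in J(2\theta)$, and $K$ is bounded on the circle. So \eqref{eq:local} gives $|\Phi|\le C_2N^n$ on $|w|=1$, with $C_2$ independent of $N$. By the maximum principle,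
\[
e^{N\delta}|\mu_j(w_0)|\le|e^{N\beta(w_0)}\mu_j(w_0)|=|\Phi(w_0)|\le C_2N^n .
\]
Letting $N\to\infty$ gives $\mu_j(w_0)=0$, and Lemma~\ref{lem:moments} gives $f=0$.
\end{proof}

\section{The triangle}\label{sec:triangle}

A linear map takes a triangle with centroid $0$ to any other such triangle and commutes with $x\mapsto\lambda x$. By affine invariance we may take the equilateral triangle with vertices $2\omega_{\theta_l}$, $\theta_l=2\pi l/3$, $l=0,1,2$. Then
\[
h_D(\theta)=2\max_l\cos(\theta-\theta_l),\qquad1\le h_D\le2,\qquad h_D(\theta_l)=2,\qquad h_D(\theta_l+\pi)=1 ,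
\]
since every $\theta$ lies within $\pi/3$ of some $\theta_l$. So $B\subset D\subset2B$. If $\lambda<\frac12$, a disk centered at $0$ with radius strictly between $2\lambda$ and $1$ satisfies the hypothesis of Proposition~\ref{prop:existence}. This proves the second half of Theorem~\ref{thm:triangle}.

For the first half, symmetrization about the centroid loses too much. Every direction lies within $\pi/6$ of one of the six directions $\theta_l,\theta_l+\pi$. Hence $D_0\cap(-D_0)$ lies in the disk of radius $2\lambda/\sqrt3$, while $\operatorname{conv}(D\cup(-D))$ contains the disk of radius $\sqrt3$, and Corollary~\ref{cor:arbitrary} with $c=0$ gives no information for any $\lambda<1$. The weights used so far depend on $p^2$ and cannot tell $p$ from $-p$. We now admit all powers of $Z_w$.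

From here on, $\frac12<\lambda<1$ and $f$ is a null function. By Lemma~\ref{lem:support}(a), $Rf(\theta,\cdot)$ vanishes almost everywhere off
\[
\Sigma(\theta)=[\lambda h_D(\theta),h_D(\theta)]\cup[-h_D(\theta+\pi),-\lambda h_D(\theta+\pi)].
\]
We have $\Sigma(\theta+\pi)=-\Sigma(\theta)$ and $\lambda\le|p|\le2$ on $\Sigma(\theta)$. Let
\[
Y=\{(e^{2i\theta},e^{i\theta}p):\theta\in\mathbb T,\ p\in\Sigma(\theta)\}\subset\mathbb C^2 ,
\]
with coordinates $(w,\zeta)$. The pairs $(\theta,p)$ and $(\theta+\pi,-p)$ describe the same line and give the same point of $Y$, so $Y$ is a copy of the set of lines that meet $\overline D$ and miss $D_0$. It is compact because $h_D$ is continuous. Let $\mathcal P(Y)$ be the set of uniform limits on $Y$ of polynomials in $(w,\zeta)$. It is closed under sums, products and uniform limits. An element $G$ is \emph{invertible} if it has no zeros and $1/G\in\mathcal P(Y)$. If a product $G_1G_2$ of elements of $\mathcal P(Y)$ is invertible, so is $G_1$, with $1/G_1=G_2/(G_1G_2)$.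

\begin{lemma}\label{lem:positive}
If $G\in\mathcal P(Y)$ and $\operatorname{Re}G\ge c_1>0$ on $Y$, then $G$ is invertible.
\end{lemma}

\begin{proof}
We have $|1-\delta G|^2\le1-2\delta c_1+\delta^2\sup_Y|G|^2<1$ for small $\delta>0$. So the series $\delta\sum_{k\ge0}(1-\delta G)^k$ converges uniformly on $Y$, and its sum is $1/G$.
\end{proof}

\begin{lemma}\label{lem:reduction}
If $w-w_0$ is invertible in $\mathcal P(Y)$ for every $|w_0|<1$, then $f=0$.
\end{lemma}

\begin{proof}
For a polynomial $G$ in two variables let $\Lambda_w(G)=\int f(x)\,G(w,Z_w(x))\,dx$, a polynomial in $w$. At $w=e^{2i\theta}$, \eqref{eq:boundary} gives $\Lambda_w(G)=\int_{\Sigma(\theta)}Rf(\theta,p)\,G(e^{2i\theta},e^{i\theta}p)\,dp$. By the maximum principle,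
\[
|\Lambda_{w_0}(G)|\le\max_{|w|=1}|\Lambda_w(G)|\le\|f\|_1\sup_Y|G|\qquad(|w_0|<1).
\]
Also $\Lambda_{w_0}$ is linear and annihilates all polynomial multiples of $w-w_0$. Let $G_k$ be polynomials with $G_k\to1/(w-w_0)$ uniformly on $Y$. Then
\[
|\mu_j(w_0)|=|\Lambda_{w_0}(\zeta^j)|=\bigl|\Lambda_{w_0}\bigl(\zeta^j-(w-w_0)G_k\zeta^j\bigr)\bigr|\le\|f\|_1\,2^j\sup_Y|1-(w-w_0)G_k|\to0 .
\]
Lemma~\ref{lem:moments} gives $f=0$.
\end{proof}

To invert $w-w_0$ by Lemma~\ref{lem:positive} we look for a positive multiple of it. For $|w|=1$ we have $1-\bar w_0w=w(\bar w-\bar w_0)$, so $(w-w_0)(1-\bar w_0w)=w|w-w_0|^2$. We cannot divide by $w$, since the invertibility of $w$ is the case $w_0=0$ of what we want. But $\zeta^2=wp^2$ has the same argument as $w$ on $Y$. This reduces all points $w_0$ to a single statement.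

\begin{lemma}\label{lem:zeta}
The function $\zeta$ is invertible in $\mathcal P(Y)$.
\end{lemma}

We need a multiple of $\zeta$ with positive real part on $Y$. Let $k\ge1$ and let $s$ be a smooth real function on $\mathbb T$ whose Fourier coefficients $\hat s_n$ vanish unless $|n|\ge k$ and $n\equiv k\pmod 2$. The series
\begin{equation}\label{eq:alpha}
\alpha(w)=2\sum_{n\ge k}\hat s_n\,w^{(n-k)/2}\qquad\text{satisfies}\qquad\operatorname{Re}\bigl(e^{ik\theta}\alpha(e^{2i\theta})\bigr)=s(\theta);
\end{equation}
it converges absolutely on $|w|\le1$, so $\alpha\in\mathcal P(Y)$, and $\alpha(w)\zeta^k$ has real part $s(\theta)p^k$ on $Y$. For $k=2$ any smooth $\pi$-periodic $s_2$ of mean zero is allowed. The term $s_2(\theta)p^2$ can thus be made positive except near finitely many directions, where it must be negative to keep the mean zero. We put these directions at $\theta_l$ and $\theta_l+\pi$ and repair the sign by a term that is odd in $p$. This is possible because $\Sigma(\theta_l)=[2\lambda,2]\cup[-1,-\lambda]$ and $2\lambda>1$: no $p$ has both $p$ and $-p$ in $\Sigma(\theta_l)$,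 and the odd cubic $p(p^2-r^2)$ with $1<r<2\lambda$ is positive on both intervals. A cubic term requires a coefficient without the frequencies $\pm1$, and the threefold symmetry provides one.

\begin{proof}[Proof of Lemma~\ref{lem:zeta}]
Fix $r\in(1,2\lambda)$ and let $\pi_3(p)=p(p^2-r^2)$. On $[2\lambda,2]$ we have $\pi_3\ge2\lambda(4\lambda^2-r^2)$, and on $[-1,-\lambda]$ we have $\pi_3=|p|(r^2-p^2)\ge\lambda(r^2-1)$. Let $c_0>0$ be the smaller of these two bounds. Choose $0<\epsilon<\pi/6$ with $24\epsilon\le c_0/2$. If $|\theta-\theta_l|<\epsilon$, then by Lemma~\ref{lem:support}(c) the endpoints of the intervals in $\Sigma(\theta)$ are within $2\epsilon$ of those in $\Sigma(\theta_l)$, so every point of $\Sigma(\theta)$ is within $2\epsilon$ of $\Sigma(\theta_l)$. Since $|\pi_3'|=|3p^2-r^2|\le12$ on $[-2,2]$,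
\begin{equation}\label{eq:cubic}
\pi_3(p)\ge c_0/2\qquad\text{for }|\theta-\theta_l|<\epsilon,\ p\in\Sigma(\theta).
\end{equation}
Let $\eta\ge0$ be a smooth function on $\mathbb T$ of mean value $1$, supported in $|\theta|<\epsilon$. Let $c=c_0/8$ and
\[
s_3(\theta)=\sum_{l}\bigl[\eta(\theta-\theta_l)-\eta(\theta-\theta_l-\pi)\bigr],\qquad s_2(\theta)=c\Bigl(6-\sum_l\bigl[\eta(\theta-\theta_l)+\eta(\theta-\theta_l-\pi)\bigr]\Bigr).
\]
The six points $\theta_l,\theta_l+\pi$ are spaced $\pi/3$ apart, so the six bumps have disjoint supports. Put $T(\theta,p)=s_3(\theta)\pi_3(p)+s_2(\theta)p^2$. We claim that $T\ge6c\lambda^2$ for $p\in\Sigma(\theta)$. If $|\theta-\theta_l|<\epsilon$, then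
\[
T=\eta(\theta-\theta_l)\bigl[\pi_3(p)-cp^2\bigr]+6cp^2\ge6c\lambda^2 ,
\]
by \eqref{eq:cubic} and $cp^2\le4c=c_0/2$. Since $s_3(\theta+\pi)=-s_3(\theta)$ and $s_2(\theta+\pi)=s_2(\theta)$, we have $T(\theta+\pi,-p)=T(\theta,p)$; together with $\Sigma(\theta+\pi)=-\Sigma(\theta)$ this gives the claim for $|\theta-\theta_l-\pi|<\epsilon$. For all other $\theta$, $T=6cp^2\ge6c\lambda^2$.

The function $s_3$ has period $2\pi/3$ and changes sign under $\theta\mapsto\theta+\pi$, so its frequencies are odd multiples of $3$. The function $s_2$ has period $\pi$ and mean $0$, so its frequencies are even and nonzero. Let $\alpha_3,\alpha_2$ be given by \eqref{eq:alpha} for $(s_3,k=3)$ and $(s_2,k=2)$, and put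
\[
Q=\alpha_3(w)\,(\zeta^3-r^2w\zeta)+\alpha_2(w)\,\zeta^2=\zeta\,\bigl[\alpha_3(w)(\zeta^2-r^2w)+\alpha_2(w)\zeta\bigr].
\]
Both factors on the right lie in $\mathcal P(Y)$. On $Y$ we have $\zeta^3-r^2w\zeta=e^{3i\theta}\pi_3(p)$ and $\zeta^2=e^{2i\theta}p^2$, so $\operatorname{Re}Q=T(\theta,p)\ge6c\lambda^2>0$. By Lemma~\ref{lem:positive}, $Q$ is invertible, and so is its factor $\zeta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:triangle} for $\lambda>1/2$]
Let $|w_0|<1$. By Lemma~\ref{lem:zeta}, $G=(w-w_0)(1-\bar w_0w)\,\zeta^{-2}$ belongs to $\mathcal P(Y)$. On $Y$,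
\[
G=\frac{w|w-w_0|^2}{wp^2}=\frac{|w-w_0|^2}{p^2}\ge\frac{(1-|w_0|)^2}4>0 .
\]
By Lemma~\ref{lem:positive}, $G$ is invertible, and so is its factor $w-w_0$. Lemma~\ref{lem:reduction} gives $f=0$.
\end{proof}

\begin{remark}
The hypothesis $\lambda>1/2$ enters only through the choice of $r$. For $\lambda=1/2$ both $1$ and $-1$ belong to $\Sigma(\theta_l)$, so no odd function of $p$ is positive on $\Sigma(\theta_l)$, and the proof of Lemma~\ref{lem:zeta} does not apply.
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Radon transforms supported in hypersurfaces},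
\texttt{http://www.math.ucla.edu/\~{}hitrik/jan\_slides.pdf}

\end{thebibliography}
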